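
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{claim}[theorem]{Claim}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Periods of repeated LexBFS$^{+}$ sweeps on cocomparability graphs}


\begin{abstract}
Starting from any vertex ordering of a finite graph, one can run lexicographic breadth-first search again and again, each sweep breaking ties by the previous one. The resulting sequence of orderings is eventually periodic, and it was conjectured that on cocomparability graphs the period always divides $2$. We give a cocomparability graph with $9$ vertices on which the period is $4$. We then show that the conjecture holds for graphs of independence number at most $2$; that for every $a\ge 3$ every positive even number is the exact period for some cocomparability graph of independence number $a$; and that with independence number $3$ the period can be as large as $\exp\bigl((\tfrac12-o(1))\sqrt{n\ln n}\bigr)$ for infinitely many $n$, where $n$ is the number of vertices.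
\end{abstract}

\section{The question and the results}\label{sec:intro}

\paragraph{Cocomparability orderings.}
Let $G=(V,E)$ be a finite simple graph with at least one vertex. An \emph{ordering} of $G$ is a linear order $\sigma$ of $V$, written as a list; $u\prec_\sigma v$ means that $u$ stands before $v$ in $\sigma$. A \emph{cocomparability ordering} is an ordering such that for any $a\prec b\prec c$,
\[
ac\in E\quad\Longrightarrow\quad ab\in E\ \text{ or }\ bc\in E ,
\]
and $G$ is a \emph{cocomparability graph} if it has one.

These notions are about partial orders. For a strict partial order $P$ on $V$, the \emph{incomparability graph} of $P$ joins two elements when they are incomparable. Every linear extension of $P$ is a cocomparability ordering of this graph: if $a\prec b\prec c$ and $ab,bc\notin E$, then $a<_Pb<_Pc$, so $ac\notin E$. Conversely, let $\pi$ be a cocomparability ordering of $G$, and put $u<_Pv$ if $uv\notin E$ and $u\prec_\pi v$. The defining property of $\pi$, in contrapositive form, says that $<_P$ is transitive. So $P$ is a partial order, $G$ is its incomparability graph and $\pi$ is one of its linear extensions. Independent sets of $G$ are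 chains of $P$, so the independence number $\alpha(G)$ is the largest size of a chain of~$P$.

\paragraph{LexBFS and its repetition.}
LexBFS (lexicographic breadth-first search) orders the vertices as follows. Every vertex starts with the empty label. At step $j=1,\dots,|V|$ one chooses an unvisited vertex whose label is lexicographically largest among the unvisited vertices, places it in position $j$, and appends the number $|V|-j+1$ to the label of each of its unvisited neighbors. (A proper prefix of a label is smaller than the label.) Vertices sharing the largest label are tied. For an ordering $\sigma$, $\mathrm{LexBFS}^{+}(G,\sigma)$ is the LexBFS ordering in which every tie is broken in favor of the tied vertex that is last in $\sigma$. In particular it starts with the last vertex of $\sigma$. Given $\sigma_0$, put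
\[
\sigma_i=\mathrm{LexBFS}^{+}(G,\sigma_{i-1})\qquad(i\ge 1).
\]
There are finitely many orderings, so this sequence is eventually periodic. What can its period be?

If $G$ is complete, all unvisited vertices are tied at every step, so each sweep reverses the previous ordering. The same happens if $G$ has no edges. In both cases $\sigma_{i+2}=\sigma_i$. For cocomparability graphs the general case looks similar. A theorem of Dusart and Habib states that \emph{if $G$ is a cocomparability graph on $n$ vertices, then $\sigma_n$ is a cocomparability ordering of $G$.} As just recalled, $\sigma_n$ is then a linear extension of a partial order $P$ whose incomparability graph is $G$. We shall see (Lemma~\ref{lem:sort}) that from then on the sweeps are alternately linear extensions of the dual order $P^d$ and of $P$. So $\sigma_{i+2}$ and $\sigma_i$ agree on all comparable pairs, and one would guess that in the long run they agree altogether. This is Conjecture~1.2 of~\cite{source}.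

\begin{conjecture}[\cite{source}]
Let $G$ be a cocomparability graph and $\sigma_0$ an arbitrary ordering of $V(G)$. Then $\sigma_i=\sigma_{i+2}$ for all sufficiently large $i$.
\end{conjecture}

The conjecture is false.

\begin{theorem}\label{thm:nine}
There are a cocomparability graph $G$ on $9$ vertices and an ordering $\sigma_0$ such that $\sigma_{i+4}=\sigma_i$ and $\sigma_{i+2}\neq\sigma_i$ for all $i\ge 0$.
\end{theorem}

The graph that we use for Theorem~\ref{thm:nine} has independence number $3$. The next theorem says that this is where the conjecture starts to fail, and how badly.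

\begin{theorem}\label{thm:main}
For a graph $G$ and an ordering $\sigma_0$ of $V(G)$, let $p$ be the least eventual period of $(\sigma_i)$.
\begin{enumerate}
\item[(a)] If $G$ is a cocomparability graph with $|V(G)|\ge 2$, then $p$ is even for every $\sigma_0$.
\item[(b)] If $G$ is a cocomparability graph with $\alpha(G)\le 2$, then, for every $\sigma_0$ and all large $i$, the ordering $\sigma_{i+1}$ is the reversal of $\sigma_i$. In particular the conjecture holds for $G$.
\item[(c)] For every $a\ge 3$ and $k\ge 1$ there are a cocomparability graph $G$ with $\alpha(G)=a$ and an ordering $\sigma_0$ for which $(\sigma_i)_{i\ge 0}$ is purely periodic with least period exactly $2k$. For $a=3$ and $k\ge 2$, $4k+2$ vertices suffice.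
\item[(d)] For infinitely many $n$ there are an $n$-vertex cocomparability graph $G$ with $\alpha(G)=3$ and an ordering $\sigma_0$ with
\[
p\ \ge\ \exp\Bigl(\bigl(\tfrac12-o(1)\bigr)\sqrt{n\ln n}\Bigr).
\]
\end{enumerate}
\end{theorem}

Since $p=1$ when $|V|=1$, parts (a) and (c) show that the set of possible periods is exactly $\{1,2,4,6,\dots\}$. By (b) and (c), the conjecture holds for all cocomparability graphs of independence number $a$ if and only if $a\le 2$.

\paragraph{The idea.}
One sweep from a linear extension of $P$ is a \emph{sort}: it lists the vertices in lexicographic order of their up-sets, and the coordinates of this comparison are given by the part of the list already written. The next sweep does the same with down-sets. If $P$ has only two levels, successive sweeps sort the rows and the columns of a single $0/1$ matrix alternately, and a potential function forces this to stop. If $P$ has three levels, the order of the top level reaches the bottom level \emph{through} the middle one. It may travel down through one set of middle vertices and return through another, so that after the round trip the top level comes back permuted.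

Theorem~\ref{thm:nine} is proved in Section~\ref{sec:nine} directly from the definitions. Section~\ref{sec:sort} proves the sorting lemma and uses it to explain the example. Parts (a) and (b) of Theorem~\ref{thm:main} are proved in Section~\ref{sec:ab}, part (c) in Section~\ref{sec:c} and part (d) in Section~\ref{sec:d}. The theorem of Dusart and Habib is used only for (a) and (b).

\section{A graph on nine vertices}\label{sec:nine}

Let $P$ be the relation on $V=\{r_*,r_0,r_1,\ x_0,x_1,y_0,y_1,\ t_0,t_1\}$ given by
\[
r_*<x_0,x_1;\quad r_0<x_0,y_1;\quad r_1<x_1,y_0;\quad x_0,y_0<t_0;\quad x_1,y_1<t_1;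
\]
and $r<t$ for every $r\in\{r_*,r_0,r_1\}$ and every $t\in\{t_0,t_1\}$. The only compositions are of the form $r<m<t$ with $m$ an $x$ or a $y$, and all pairs $r<t$ are included. So $P$ is a strict partial order (Figure~\ref{fig:P}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\node (r0) at (1,0) {$r_0$};
\node (rs) at (3,0) {$r_*$};
\node (r1) at (5,0) {$r_1$};
\node (y1) at (0,1.6) {$y_1$};
\node (x0) at (2,1.6) {$x_0$};
\node (x1) at (4,1.6) {$x_1$};
\node (y0) at (6,1.6) {$y_0$};
\node (t1) at (2,3.2) {$t_1$};
\node (t0) at (4,3.2) {$t_0$};
\draw (r0)--(y1); \draw (r0)--(x0); \draw (rs)--(x0); \draw (rs)--(x1);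
\draw (r1)--(x1); \draw (r1)--(y0);
\draw (y1)--(t1); \draw (x1)--(t1); \draw (x0)--(t0); \draw (y0)--(t0);
\end{tikzpicture}
\caption{Hasse diagram of the nine-element partial order $P$: $u<_Pv$ when a path of rising lines leads from $u$ to $v$. The graph $G$ joins the pairs that are \emph{not} comparable. Reflection in the vertical axis exchanges the indices $0$ and $1$.}
\label{fig:P}
\end{figure}

Let $G$ be the incomparability graph of $P$. It is a cocomparability graph, and its adjacencies are as follows.
\[
\begin{array}{l@{\quad}l@{\qquad\qquad}l@{\quad}l}
r_*: & r_0,r_1,y_0,y_1 & x_1: & x_0,y_0,y_1,r_0,t_0\\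
r_0: & r_*,r_1,y_0,x_1 & y_1: & x_0,x_1,y_0,r_*,r_1,t_0\\
r_1: & r_*,r_0,y_1,x_0 & t_0: & t_1,x_1,y_1\\
x_0: & x_1,y_0,y_1,r_1,t_1 & t_1: & t_0,x_0,y_0\\
y_0: & x_0,x_1,y_1,r_*,r_0,t_1 & &
\end{array}
\]
Start from
\[
\sigma_0=(r_*,\ r_0,r_1,\ y_0,y_1,\ x_1,x_0,\ t_1,t_0).
\]
In the two tables below, each row shows the chosen vertex with the number it appends, the reason for the choice, and the nonempty labels of the unvisited vertices afterwards. Labels are written as strings of digits.

\medskip
\noindent\textbf{The sweep $\sigma_1=\mathrm{LexBFS}^{+}(G,\sigma_0)$.}
\begin{center}
\begin{tabular}{c|l|l|l}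
step & vertex & why chosen & labels afterwards\\ \hline
1 & $t_0$ (9) & last of $\sigma_0$ & $t_1,x_1,y_1\colon 9$\\
2 & $t_1$ (8) & last of the tied $t_1,x_1,y_1$ & $x_1,y_1\colon 9;\ x_0,y_0\colon 8$\\
3 & $x_1$ (7) & last of the tied $x_1,y_1$ & $y_1\colon 97;\ x_0,y_0\colon 87;\ r_0\colon 7$\\
4 & $y_1$ (6) & largest label & $x_0,y_0\colon 876;\ r_0\colon 7;\ r_*,r_1\colon 6$\\
5 & $x_0$ (5) & last of the tied $x_0,y_0$ & $y_0\colon 8765;\ r_0\colon 7;\ r_1\colon 65;\ r_*\colon 6$\\
6 & $y_0$ (4) & largest label & $r_0\colon 74;\ r_1\colon 65;\ r_*\colon 64$\\
7 & $r_0$ (3) & largest label & $r_1\colon 653;\ r_*\colon 643$\\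
8, 9 & $r_1$, $r_*$ & largest label &
\end{tabular}
\end{center}
Hence $\sigma_1=(t_0,t_1,\ x_1,y_1,x_0,y_0,\ r_0,r_1,\ r_*)$.

\medskip
\noindent\textbf{The sweep $\sigma_2=\mathrm{LexBFS}^{+}(G,\sigma_1)$.}
\begin{center}
\begin{tabular}{c|l|l|l}
step & vertex & why chosen & labels afterwards\\ \hline
1 & $r_*$ (9) & last of $\sigma_1$ & $r_0,r_1,y_0,y_1\colon 9$\\
2 & $r_1$ (8) & last of the tied $r_0,r_1,y_0,y_1$ & $r_0,y_1\colon 98;\ y_0\colon 9;\ x_0\colon 8$\\
3 & $r_0$ (7) & last of the tied $r_0,y_1$ & $y_1\colon 98;\ y_0\colon 97;\ x_0\colon 8;\ x_1\colon 7$\\
4 & $y_1$ (6) & largest label & $y_0\colon 976;\ x_0\colon 86;\ x_1\colon 76;\ t_0\colon 6$\\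
5 & $y_0$ (5) & largest label & $x_0\colon 865;\ x_1\colon 765;\ t_0\colon 6;\ t_1\colon 5$\\
6 & $x_0$ (4) & largest label & $x_1\colon 7654;\ t_0\colon 6;\ t_1\colon 54$\\
7 & $x_1$ (3) & largest label & $t_0\colon 63;\ t_1\colon 54$\\
8, 9 & $t_0$, $t_1$ & largest label &
\end{tabular}
\end{center}
Hence $\sigma_2=(r_*,\ r_1,r_0,\ y_1,y_0,\ x_0,x_1,\ t_0,t_1)$.

\begin{proof}[Proof of Theorem~\ref{thm:nine}]
The definition of $\mathrm{LexBFS}^{+}$ refers only to the graph and to the ordering that breaks ties. So for every graph $G$, every automorphism $\beta$ of $G$ and every ordering $\sigma$,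
\begin{equation}\label{eq:equi}
\mathrm{LexBFS}^{+}(G,\beta(\sigma))=\beta\bigl(\mathrm{LexBFS}^{+}(G,\sigma)\bigr),
\end{equation}
where $\beta$ is applied to an ordering entry by entry.

For the graph $G$ above, let $\beta$ fix $r_*$ and exchange the indices $0$ and $1$. It preserves $P$, so it is an automorphism of $G$, and the two tables show that $\sigma_2=\beta(\sigma_0)$. By \eqref{eq:equi} and induction, $\sigma_{i+2}=\beta(\sigma_i)$ for all $i\ge 0$. Since $\beta\ne\mathrm{id}$, we have $\sigma_{i+2}\ne\sigma_i$; since $\beta^2=\mathrm{id}$, we have $\sigma_{i+4}=\sigma_i$.
\end{proof}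

\section{A sweep is a sort}\label{sec:sort}

Step-by-step labels prove the theorem but do not explain it. We now describe the result of a sweep without running it. We use one standard fact about LexBFS on an arbitrary graph. At any moment, \emph{two unvisited vertices $u,v$ have different labels if and only if some visited vertex is adjacent to exactly one of them, and then the larger label belongs to the neighbor of the first such visited vertex.} Indeed, the labels agree until that vertex is visited; it appends its number to one of the two labels, and every entry appended to either label later is smaller.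

In the rest of this section $P$ is a strict partial order on $V$ and $G$ is its incomparability graph. Write
\[
U(v)=\{w: w>_Pv\},\qquad D(v)=\{w:w<_Pv\}
\]
for the strict up-set and down-set of $v$. An \emph{up-set} of $P$ is a set $W$ such that $q\in W$ and $q<_Pv$ imply $v\in W$; $P^d$ is the dual order and $\triangle$ is symmetric difference.

\begin{lemma}[Sorting lemma]\label{lem:sort}
Let $\sigma$ be a linear extension of $P$. Then $\tau=\mathrm{LexBFS}^{+}(G,\sigma)$ is a linear extension of $P^d$. It is the unique ordering $\tau$ of $V$ such that, whenever $u$ precedes $v$ in $\tau$,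
\begin{equation}\label{eq:star}
\begin{aligned}
&\text{either } U(u)=U(v)\ \text{and}\ v\prec_\sigma u,\\
&\text{or } U(u)\neq U(v)\ \text{and the $\tau$-first element of } U(u)\,\triangle\, U(v)\ \text{lies in } U(v).
\end{aligned}
\end{equation}
Moreover, an ordering $\tau$ satisfies \eqref{eq:star} for all pairs as soon as it does so for consecutive pairs.
\end{lemma}

In words: encode $U(v)$ as a $0/1$ vector whose coordinates are indexed by $V$ in the order $\tau$. Then $\tau$ lists the vertices in lexicographically increasing order of their vectors, and equal vectors appear in reversed $\sigma$-order. The order $\tau$ occurs on both sides of this description, but this does no harm: $\tau$ extends $P^d$, so the elements of $U(v)$ all stand before $v$, and the lemma says that the description determines $\tau$.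

\begin{proof}
\emph{$\tau$ extends $P^d$.} We show by induction that the set $W$ of visited vertices is always an up-set of $P$. Suppose that it is one at some step. For an unvisited $v$, the non-neighbors of $v$ in $W$ are exactly the elements of $U(v)\cap W$, because $q\in W$ and $q<_Pv$ would force $v\in W$. Let $z$ be the vertex chosen next, and suppose that some $w\in U(z)$ is not in $W$. Since $U(w)\subseteq U(z)$, every vertex of $W$ adjacent to $z$ is adjacent to $w$. So the label of $w$ is at least that of $z$, and by the choice of $z$ the two are tied. But $z<_Pw$ gives $z\prec_\sigma w$, so the tie would have been broken in favor of $w$ rather than $z$, a contradiction. Hence $U(z)\subseteq W$, and $W\cup\{z\}$ is an up-set.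

\emph{$\tau$ satisfies \eqref{eq:star}.} Let $u$ precede $v$ in $\tau$, and let $W$ be the visited set when $u$ is chosen. We have just seen that $U(u)\subseteq W$ and that the non-neighbors of $u$ and $v$ in $W$ are $U(u)$ and $U(v)\cap W$. If the label of $u$ is larger than that of $v$, then the first element of $W$ adjacent to exactly one of $u,v$ is adjacent to $u$, so it lies in $U(v)\setminus U(u)$. It is the $\tau$-first element of $U(u)\,\triangle\,U(v)$, since elements outside $W$ come later. If the labels are equal, then $U(u)=U(v)\cap W$. Either $U(v)=U(u)$, and the tie-break gives $v\prec_\sigma u$; or $U(u)\subsetneq U(v)$, and the whole symmetric difference lies in $U(v)$.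

\emph{Consecutive pairs suffice.} Fix an ordering $\tau$ and, for $u\ne v$, write $u\lhd v$ if $u,v$ satisfy \eqref{eq:star}. This compares the $0/1$ vectors of $U(u)$ and $U(v)$ along $\tau$ lexicographically and resolves ties by reversed $\sigma$. So $\lhd$ is a strict total order on $V$. If consecutive elements of $\tau$ increase in $\lhd$, then by transitivity all pairs do.

\emph{Uniqueness.} Let $\tau$ satisfy \eqref{eq:star} for all pairs. If $u>_Pv$, then $U(u)\subsetneq U(v)$, so $v$ cannot precede $u$. Thus $\tau$ extends $P^d$. Now let $\tau\ne\tau'$ both satisfy \eqref{eq:star} for all pairs, let $W$ be the vertex set of their longest common prefix, and let $u\neq u'$ be the vertices following it in $\tau$ and in $\tau'$. Since both orderings extend $P^d$, $U(u)$ and $U(u')$ are contained in $W$, which is ordered identically in $\tau$ and $\tau'$. So \eqref{eq:star} puts $u$ and $u'$ in the same order in both. But $u$ precedes $u'$ in $\tau$ and follows it in $\tau'$, a contradiction.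
\end{proof}

The hypothesis that $\sigma$ extends $P$ was used at the tie-break, and it is needed: for a two-element chain $z<w$ (so $G$ has no edge) and $\sigma=(w,z)$, the sweep is $(z,w)$, which does not extend $P^d$.

The orders $P$ and $P^d$ have the same incomparability graph. So \emph{if $\sigma$ extends $P^d$, Lemma~\ref{lem:sort} applies with $D$ in place of $U$, and $\mathrm{LexBFS}^{+}(G,\sigma)$ extends $P$.} We call a sweep of the first kind a \emph{down sweep} (it lists $P$ from the top) and one of the second kind an \emph{up sweep}.

\paragraph{The nine-vertex example again.}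
The ordering $\sigma_0$ of Section~\ref{sec:nine} is a linear extension of $P$, so $\sigma_1$ is a down sweep. The $t$'s have empty up-sets and are reversed: $t_0,t_1$. Along $(t_0,t_1)$ the vector of $x_1$ and $y_1$ is $01$, and that of $x_0$ and $y_0$ is $10$; reversing the $\sigma_0$-order in each tie gives $x_1,y_1,x_0,y_0$. All $r$'s lie below both $t$'s, so they come last, and along $(x_1,y_1,x_0,y_0)$ their vectors are
\[
r_0\colon 0110,\qquad r_1\colon 1001,\qquad r_*\colon 1010 .
\]
This gives $r_0,r_1,r_*$. Next comes an up sweep. The $r$'s are reversed: $r_*,r_1,r_0$. Along this list the middle vertices have vectors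
\[
y_1\colon 001,\qquad y_0\colon 010,\qquad x_0\colon 101,\qquad x_1\colon 110,
\]
and along $(y_1,y_0,x_0,x_1)$ the vectors of the top vertices are $t_0\colon 0110$ and $t_1\colon 1001$. Hence $t_0$ precedes $t_1$, the opposite of $\sigma_0$.

Where did the swap come from? On the way down, $r_0$ and $r_1$ are told apart by the first middle vertex, which is an $x$. On the way up, $t_0$ and $t_1$ are again told apart by the first middle vertex, but now this is a $y$, because the $x$'s, being above $r_*$, have been moved behind the $y$'s. Among the $x$'s, the vertex $r_i$ lies below $x_i$; among the $y$'s, it lies below $y_{1-i}$. So the order travels down through one matching and returns through another, and the two matchings differ by the exchange of indices. Section~\ref{sec:c} replaces the exchange by a cyclic shift. First we see why three levels are necessary.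

\section{Even periods, and independence number two}\label{sec:ab}

Let $G$ be a cocomparability graph on $n$ vertices. By the theorem of Dusart and Habib, $\sigma_n$ is a cocomparability ordering. Let $P$ be the partial order that it defines as in Section~\ref{sec:intro}; $G$ is the incomparability graph of $P$, and $\sigma_n$ is a linear extension of $P$. By Lemma~\ref{lem:sort}, for $j\ge 0$ the ordering $\sigma_{n+j}$ extends $P$ if $j$ is even and $P^d$ if $j$ is odd.

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
If $G$ has a non-edge $uv$, then $u$ and $v$ stand in opposite orders in $\sigma_{n+j}$ for even and for odd $j$, so no odd number is an eventual period. If $G$ is complete and $|V|\ge 2$, every sweep reverses the previous ordering, and $p=2$.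
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
To compare successive sweeps, we read all of them upward. Let $\rho_j=\sigma_{n+j}$ for $j$ even and let $\rho_j$ be the reversal of $\sigma_{n+j}$ for $j$ odd. Every $\rho_j$ is a linear extension of $P$, and we must show that $\rho_j$ is eventually constant. Reversing \eqref{eq:star} where necessary, Lemma~\ref{lem:sort} takes the following form.
\begin{itemize}
\item \emph{$j$ odd} (down sweep). If $U(u)=U(v)$, then $u,v$ are ordered as in $\rho_{j-1}$. Otherwise $u$ precedes $v$ in $\rho_j$ if and only if the $\rho_j$-\emph{last} element of $U(u)\,\triangle\,U(v)$ lies in $U(u)$.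
\item \emph{$j\ge 2$ even} (up sweep). If $D(u)=D(v)$, then $u,v$ are ordered as in $\rho_{j-1}$. Otherwise $u$ precedes $v$ in $\rho_j$ if and only if the $\rho_j$-\emph{first} element of $D(u)\,\triangle\,D(v)$ lies in $D(v)$.
\end{itemize}

\emph{The shape of $\rho_j$.} Since $\alpha(G)\le 2$, chains of $P$ have at most two elements. Let $B=\{v:U(v)\ne\emptyset\}$ and $T=\{v:D(v)\neq\emptyset\}$; these are disjoint, as a common element would lie in the middle of a chain of three. Let $I$ be the set of remaining vertices. For odd $j$, the vertices of $T\cup I$ have empty up-sets, so they keep their order from $\rho_{j-1}$, and all of $B$ precedes them. For even $j\ge2$, the vertices of $B\cup I$ have empty down-sets, so they keep their order from $\rho_{j-1}$, and all of $T$ follows them. Thus $\rho_1$ starts with $B$, then $\rho_2$ consists of the blocks $B,I,T$ in this order, and so does every later $\rho_j$. The order on $I$ never changes.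

\emph{A matrix.} For $j\ge 2$ let $A_j$ be the $0/1$ matrix of the relation $<_P$ on $B\times T$, with rows in the order $\rho_j$ and columns in the \emph{reverse} of the order $\rho_j$. Let $j\ge3$.

If $j$ is odd, the order on $T$, hence that of the columns, is the same as in $A_{j-1}$. For $u,v\in B$ with different rows, $u$ is placed above $v$ exactly when the first column in which the rows differ has its $1$ in row $u$. So the rows are sorted into lexicographically decreasing order, and equal rows keep their order.

If $j$ is even, the row order is unchanged. For $t,t'\in T$ with different columns, $t'$ comes after $t$ in $\rho_j$, that is, to the left of $t$ in $A_j$, exactly when the first row in which the columns differ has its $1$ in column $t'$. So the columns, from left to right, are sorted into lexicographically decreasing order, and equal columns keep their order.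

\emph{A potential.} A sort that keeps the order of equal items can be carried out by swaps of adjacent items that are strictly out of order. Read the matrix row by row as a $0/1$ word. We claim that each such swap, of rows or of columns, strictly increases this word lexicographically.
\begin{itemize}
\item Suppose that rows $i,i+1$ are swapped, where row $i$ is smaller than row $i+1$ and they first differ in column $l$. Only entries of these two rows in columns $\ge l$ change, so the first changed entry in the reading order is $(i,l)$, and it changes from $0$ to $1$.
\item Suppose that columns $l,l+1$ are swapped, where column $l$ is smaller than column $l+1$ and they first differ in row $i$. Only entries of these two columns in rows $\ge i$ change, so again the first changed entry is $(i,l)$, and it changes from $0$ to $1$.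
\end{itemize}
If $j\ge3$ and $\rho_j\ne\rho_{j-1}$, then the order on $B$ or on $T$ has changed, so at least one swap was made and the word has strictly increased. There are finitely many words. Hence $\rho_j$ is eventually constant, which means that $\sigma_{i+1}$ is eventually the reversal of $\sigma_i$.
\end{proof}

The argument needs both kinds of sweep to act on one and the same matrix. With three levels there are several relations between levels, and, as in the example, the two kinds of middle vertices may change places from one sweep to the next. The argument then provides no common potential.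

\section{Every even period}\label{sec:c}

We now extend the example of Section~\ref{sec:nine} so that a round trip acts on $k$ indices as the cyclic shift $j\mapsto j+1$. Let $k\ge 2$, and read all indices modulo $k$; thus $r_k=r_0$, $t_{k+1}=t_1$, and so on. Let $P_k$ be the relation on $B\cup M\cup T$, where
\[
B=\{r_*,r_0,\dots,r_{k-1}\},\qquad M=\{x_j,y_j: j\in\mathbb Z_k\},\qquad T=\{s,t_0,\dots,t_{k-1}\},
\]
given by
\[
r_*<x_j;\qquad r_i<x_i,\ y_{i+1};\qquad x_j<t_j;\qquad y_j<t_j,\ s;\qquad b<t
\]
for all $i,j\in\mathbb Z_k$, $b\in B$, $t\in T$. The only compositions are $b<m<t$ with $m\in M$, and all pairs $b<t$ are included, so $P_k$ is a strict partial order. Its longest chains have three elements. Let $G_k$ be its incomparability graph: a cocomparability graph with $\alpha(G_k)=3$ and $(k+1)+2k+(k+1)=4k+2$ vertices.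

What each part is for can be read off from Lemma~\ref{lem:sort}. In a down sweep that lists $s$ first, all $x$'s are listed before all $y$'s, because $s$ lies above the $y$'s and not above the $x$'s; so $r_i$ and $r_{i'}$ are compared through $x_i$ and $x_{i'}$. In an up sweep that lists $r_*$ first, all $y$'s are listed before all $x$'s, because $r_*$ lies below the $x$'s and not below the $y$'s; so $t_j$ and $t_{j'}$ are compared through $y_j$ and $y_{j'}$. In turn, $y_j$ is sorted by $r_{j-1}$, which was sorted by $x_{j-1}$, which was sorted by $t_{j-1}$. So the new place of $t_j$ should be the old place of $t_{j-1}$. Here is the precise statement. Put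
\[
\begin{aligned}
\sigma_0&=\;r_*,\ \ r_0,r_1,\dots,r_{k-1},\ \ y_k,y_{k-1},\dots,y_1,\ \ x_{k-1},x_{k-2},\dots,x_0,\ \ t_1,t_2,\dots,t_k,\ \ s;\\
\tau&=\;s,\ \ t_k,t_{k-1},\dots,t_1,\ \ x_1,x_2,\dots,x_k,\ \ y_1,y_2,\dots,y_k,\ \ r_k,r_{k-1},\dots,r_1,\ \ r_*;\\
\sigma'&=\;r_*,\ \ r_1,r_2,\dots,r_k,\ \ y_{k+1},y_k,\dots,y_2,\ \ x_k,x_{k-1},\dots,x_1,\ \ t_2,t_3,\dots,t_{k+1},\ \ s.
\end{aligned}
\]
Each block of $r$'s, $x$'s, $y$'s or $t$'s runs through $k$ consecutive indices, so each of the three lists is an ordering of the vertices, and $\sigma_0$ is a linear extension of $P_k$. In the next two proofs, ``difference'' means the symmetric difference of the two sets being compared.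

\begin{claim}\label{cl:down}
$\tau=\mathrm{LexBFS}^{+}(G_k,\sigma_0)$.
\end{claim}

\begin{proof}
The up-sets are
\[
\begin{gathered}
U(t)=\emptyset\ (t\in T),\qquad U(x_j)=\{t_j\},\qquad U(y_j)=\{s,t_j\},\\
U(r_i)=T\cup\{x_i,y_{i+1}\},\qquad U(r_*)=T\cup\{x_j:j\in\mathbb Z_k\}.
\end{gathered}
\]
By Lemma~\ref{lem:sort} it suffices to check \eqref{eq:star} on the consecutive pairs $(u,v)$ of $\tau$.
\begin{itemize}
\item Inside $T$ all up-sets are equal, and $\tau$ reverses $\sigma_0$ on $T$.
\item $(t_1,x_1)$: $U(t_1)=\emptyset\subsetneq U(x_1)$.
\item $(x_j,x_{j+1})$ and $(y_j,y_{j+1})$ for $1\le j\le k-1$: the difference is $\{t_j,t_{j+1}\}$, and the $\tau$-first of the two is $t_{j+1}$, because the $t$'s stand in the order $t_k,\dots,t_1$. It belongs to the up-set of the second vertex.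
\item $(x_k,y_1)$: the $\tau$-first element of the difference is $s\in U(y_1)$.
\item $(y_k,r_k)$: $U(y_k)\subseteq T\subsetneq U(r_k)$.
\item $(r_{i+1},r_i)$ for $1\le i\le k-1$: the difference is $\{x_{i+1},y_{i+2},x_i,y_{i+1}\}$. In $\tau$ all $x$'s precede all $y$'s, and $x_i$ precedes $x_{i+1}$ because the $x$'s stand in the order $x_1,\dots,x_k$. So the first element is $x_i\in U(r_i)$.
\item $(r_1,r_*)$: the difference is $\{x_j:j\ne 1\}\cup\{y_2\}$. Its first element is $x_2\in U(r_*)$.\qedhere
\end{itemize}
\end{proof}

\begin{claim}\label{cl:up}
$\sigma'=\mathrm{LexBFS}^{+}(G_k,\tau)$.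
\end{claim}

\begin{proof}
By Claim~\ref{cl:down} and Lemma~\ref{lem:sort}, $\tau$ extends $P_k^d$, so we may apply the lemma to $P_k^d$. The down-sets are
\[
\begin{gathered}
D(r)=\emptyset\ (r\in B),\qquad D(y_j)=\{r_{j-1}\},\qquad D(x_j)=\{r_*,r_j\},\\
D(t_j)=B\cup\{x_j,y_j\},\qquad D(s)=B\cup\{y_j:j\in\mathbb Z_k\}.
\end{gathered}
\]
We check \eqref{eq:star}, with $D$ for $U$, with $\sigma'$ for $\tau$ and with $\tau$ for $\sigma$, on the consecutive pairs of $\sigma'$.
\begin{itemize}
\item Inside $B$ all down-sets are equal, and $\sigma'$ reverses $\tau$ on $B$.
\item $(r_k,y_{k+1})$: $D(r_k)=\emptyset\subsetneq D(y_{k+1})$.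
\item $(y_{j+1},y_j)$ for $j=k,\dots,2$: the difference is $\{r_j,r_{j-1}\}$. The $r$'s stand in the order $r_1,\dots,r_k$, so $r_{j-1}\in D(y_j)$ comes first.
\item $(y_2,x_k)$: the first element of the difference is $r_*\in D(x_k)$.
\item $(x_{j+1},x_j)$ for $j=k-1,\dots,1$: the difference is $\{r_{j+1},r_j\}$, and $r_j\in D(x_j)$ comes first.
\item $(x_1,t_2)$: $D(x_1)\subseteq B\subsetneq D(t_2)$.
\item $(t_j,t_{j+1})$ for $j=2,\dots,k$: the difference is $\{x_j,y_j,x_{j+1},y_{j+1}\}$. In $\sigma'$ all $y$'s precede all $x$'s, and $y_{j+1}$ precedes $y_j$ because the $y$'s stand in the order $y_{k+1},\dots,y_2$. So the first element is $y_{j+1}\in D(t_{j+1})$.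
\item $(t_{k+1},s)$, where $t_{k+1}=t_1$: the difference is $\{x_1\}\cup\{y_j:j\neq 1\}$. Since $y_{k+1}=y_1$ is not in it, its first element is $y_k\in D(s)$.\qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
\emph{Case $a=3$, $k\ge2$.} By the two claims, $\sigma_1=\tau$ and $\sigma_2=\sigma'$ for $G=G_k$. Let $\beta$ fix $r_*$ and $s$ and raise every index by one. It preserves $P_k$, so it is an automorphism of $G_k$, and comparing the two lists gives $\sigma'=\beta(\sigma_0)$. By \eqref{eq:equi}, $\sigma_{i+2}=\beta(\sigma_i)$ for all $i\ge0$, so $\sigma_{2i}=\beta^i(\sigma_0)$. In particular $\sigma_{2k}=\sigma_0$, and the sequence is purely periodic. All $\sigma_i$ with $i$ odd start with $s$, and all those with $i$ even start with $r_*$, so the least period is even. For $0<i<k$ the second vertex of $\sigma_{2i}$ is $r_i\ne r_0$, so $\sigma_{2i}\ne\sigma_0$. Hence the least period is exactly $2k$.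

\emph{Case $a>3$, $k\ge2$.} We show that adding an isolated vertex preserves the period. Let $G$ be a cocomparability graph with an ordering $\sigma_0$ for which $(\sigma_i)$ is purely periodic with even least period. Let $G'$ be $G$ together with an isolated vertex $z$, put $\sigma_0'=\sigma_0z$, and let $(\sigma_i')$ be the resulting sequence for $G'$. Appending $z$ to a cocomparability ordering of $G$ gives one of $G'$, and $\alpha(G')=\alpha(G)+1$.

The sweep $\mathrm{LexBFS}^{+}(G',\sigma_iz)$ starts with $z$, which changes no label, and then proceeds exactly as in $G$; so it equals $z\sigma_{i+1}$. In the sweep $\mathrm{LexBFS}^{+}(G',z\sigma_i)$ the label of $z$ is always empty and $z$ loses every tie, so $z$ is chosen last. The numbers appended are all larger by one than in $G$, which does not affect comparisons. So this sweep equals $\sigma_{i+1}z$. By induction $\sigma_i'=\sigma_iz$ for even $i$ and $\sigma_i'=z\sigma_i$ for odd $i$. The position of $z$ shows that every period of $(\sigma'_i)$ is even, and an even number is a period of $(\sigma_i')$ if and only if it is one of $(\sigma_i)$. So $(\sigma_i')$ is purely periodic with the same least period.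 Apply this $a-3$ times, starting from $G_k$.

\emph{Case $k=1$.} Take the edgeless graph on $a$ vertices. Every sweep reverses the ordering, and the least period is $2$.
\end{proof}

\begin{remark}
Deleting $s$ from $P_2$ and from the ordering $\sigma_0$ of $G_2$ gives exactly the partial order and the starting ordering of Section~\ref{sec:nine}. For $k\ge3$ the analog of Claim~\ref{cl:down} without $s$ is false. Indeed, without $s$ we have $U(x_j)=U(y_j)=\{t_j\}$, so the down sweep from $\sigma_0$ lists the middle level as $x_1,y_1,x_2,y_2,\dots,x_k,y_k$. Then the first element of $U(r_2)\,\triangle\,U(r_k)$ is $y_1\in U(r_k)$, so $r_2$ precedes $r_k$, and the bottom level does not appear in the order $r_k,\dots,r_1$.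
\end{remark}

\section{Long periods}\label{sec:d}

To obtain a period much longer than the number of vertices we run several rotations with coprime lengths side by side. The \emph{join} of graphs $G_1,\dots,G_m$ is their disjoint union together with all edges between different $G_i$. The sweeps on a join do not interfere.

\begin{lemma}\label{lem:join}
Let $G$ be the join of $G_1,\dots,G_m$ and let $\sigma$ be an ordering of $V(G)$. For each $i$, the restriction of $\mathrm{LexBFS}^{+}(G,\sigma)$ to $V(G_i)$ is $\mathrm{LexBFS}^{+}(G_i,\sigma|_{V(G_i)})$.
\end{lemma}

\begin{proof}
Let $u,v\in V(G_i)$. Visited vertices outside $V(G_i)$ are adjacent to both, so by the fact stated at the beginning of Section~\ref{sec:sort} the comparison of the labels of $u$ and $v$ depends only on the visited vertices of $V(G_i)$ and their order, exactly as in $G_i$. When a vertex of $V(G_i)$ is chosen, it has the largest label among the unvisited vertices of $V(G_i)$ and is the last in $\sigma$ among those of them that are tied with it. So, if the vertices of $V(G_i)$ visited before it form an initial segment of $\mathrm{LexBFS}^{+}(G_i,\sigma|_{V(G_i)})$ in the right order, it is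 the next vertex of that sweep. The lemma follows by induction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(d)]
For $x\geq 2$ let $G$ be the join of the graphs $G_q$ of Section~\ref{sec:c} over all primes $q\le x$, and let $\sigma_0$ be the concatenation of their starting orderings. Then $G$ is the incomparability graph of the disjoint union of the partial orders $P_q$, so it is a cocomparability graph. An independent set of $G$ lies inside a single $G_q$, so $\alpha(G)=3$.

By Lemma~\ref{lem:join}, the restriction of $(\sigma_i)$ to $V(G_q)$ is the sequence of Section~\ref{sec:c}, which is purely periodic with least period $2q$. An eventual period of $(\sigma_i)$ is also one of each restriction, so $2q$ divides $p$ for every prime $q\le x$. The least common multiple of these numbers is $2\prod_{q\le x}q$, whence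
\[
p\ \ge\ 2\prod_{q\le x}q\ =\ 2e^{\vartheta(x)},\qquad \vartheta(x)=\sum_{q\le x}\ln q .
\]
Let $x\to\infty$, and let $\pi(x)$ be the number of primes up to $x$. By the prime number theorem, $\vartheta(x)\sim x$ and $\pi(x)\sim x/\ln x$, and by partial summation
\[
\sum_{q\le x}q\;=\;x\,\pi(x)-\int_2^x\pi(t)\,dt\;\sim\;\frac{x^2}{\ln x}-\frac{x^2}{2\ln x}\;=\;\frac{x^2}{2\ln x}.
\]
So the number of vertices is
\[
n=\sum_{q\le x}(4q+2)\;\sim\;\frac{2x^2}{\ln x}.
\]
Then $\ln n\sim 2\ln x$, so $n\ln n\sim 4x^2$ and $x\sim\frac12\sqrt{n\ln n}$. Therefore
\[
p\ \ge\ 2e^{\vartheta(x)}\ \ge\ \exp\bigl((1-o(1))\,x\bigr)=\exp\Bigl(\bigl(\tfrac12-o(1)\bigr)\sqrt{n\ln n}\Bigr).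
\]
Letting $x$ run through the primes gives infinitely many values of $n$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{A New Graph Parameter To Measure Linearity},
doi:\,10.1007/978-3-319-71147-8\_11,
\texttt{https://unpaywall.org/10.1007\%2F978-3-319-71147-8\_11}.
\end{thebibliography}

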